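\title{The minimal strong generating type of the Heisenberg orbifold $\mathcal{H}(n)^{O(n)}$}

\begin{abstract}
We prove that for every $n\ge 1$ the $O(n)$-orbifold of the rank $n$ Heisenberg vertex algebra is of type $\mathcal{W}(2,4,\dots,n^2+3n)$. This was conjectured for $n\ge 8$. Classical invariant theory reduces the question to one linear functional in each even weight on a polynomial ring. We find the generating function of these functionals in closed form, as the derivative of the logarithm of a determinant, and evaluate it on the determinantal relations among the quadratic invariants. The value is an explicit number, and a Gram matrix argument shows that it is not zero. We also describe all homogeneous strong generating sets and give a closed formula for the constant in the relation of lowest weight.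
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb{C}$. The rank $n$ Heisenberg vertex algebra $\mathcal{H}(n)$ has generators $\alpha^1,\dots,\alpha^n$ of conformal weight $1$ with operator product expansions $\alpha^i(z)\alpha^j(w)\sim\delta_{i,j}(z-w)^{-2}$. The orthogonal group $O(n)$ acts on $\mathcal{H}(n)$ by automorphisms, through its standard representation on the span of the $\alpha^i$. We study the subalgebra of invariants
\[
V=\mathcal{H}(n)^{O(n)}=\bigoplus_{w\ge0}V_w,\qquad V_0=\mathbb{C}1,\qquad V_+=\bigoplus_{w>0}V_w,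
\]
graded by conformal weight.

A set of fields $\{a_i\}$ \emph{strongly generates} a vertex algebra if the algebra is spanned by the right-nested normally ordered monomials ${:}\partial^{k_1}a_{i_1}\cdots\partial^{k_r}a_{i_r}{:}$ with $r\ge0$ and all $k_j\ge0$; the empty monomial is the vacuum $1$. The set is \emph{minimal} if no proper subset strongly generates. The algebra is \emph{of type} $\mathcal{W}(d_1,\dots,d_k)$ if it has a minimal strong generating set consisting of one field in each weight $d_1,\dots,d_k$. The type thus records the fields that cannot be built from fields of lower weight by derivatives and normally ordered products. What is the type of $V$?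

A commutative approximation suggests the answer. As a vector space, $\mathcal{H}(n)$ is the polynomial ring in the derivatives $\partial^a\alpha^i$, that is, in the coordinates of infinitely many vectors $\alpha,\partial\alpha,\partial^2\alpha,\dots$ of an $n$-dimensional space. The invariant polynomials are generated by the inner products
\[
\omega_{a,b}=\sum_{i=1}^n{:}\partial^a\alpha^i\,\partial^b\alpha^i{:}\qquad(a,b\ge0),
\]
of weight $a+b+2$. Since $\partial\omega_{a,b}=\omega_{a+1,b}+\omega_{a,b+1}$ and $\omega_{a,b}=\omega_{b,a}$, only the fields $\omega_{0,2m}$ survive modulo derivatives, one in each even weight. The matrix $(\omega_{a,b})$ is a Gram matrix of vectors in dimension $n$, so its $(n+1)\times(n+1)$ minors vanish, and the smallest of them has weight $2(1+2+\dots+(n+1))=n^2+3n+2$. In the commutative ring these relations have no linear term, so they eliminate no generator. In the vertex algebra a relation must be rewritten with normally ordered products, and this creates corrections of lower degree. If the linear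 correction of a relation of weight $w$ is a nonzero multiple of $\omega_{0,w-2}$ modulo derivatives, then $\omega_{0,w-2}$ is redundant. One therefore guesses that the generators of weight $2,4,\dots,n^2+3n$ are all needed, because no relation is available, and that all later ones are redundant, because nothing forces the corrections to vanish.

The following is known. The type of $V$ is known for $n\le6$, and $\mathcal{H}(7)^{O(7)}$ is of type $\mathcal{W}(2,4,\dots,70)$, where $70=7^2+3\cdot7$. For every $n$, a strong generating set of homogeneous fields contains at least one field of each weight $2,4,\dots,n^2+3n$. For $n\ge8$, $V$ is of type $\mathcal{W}(2,4,\dots,2N)$ for some $N$ with $2N\le2n^2+4n$, and only this upper bound is known. The conjecture posed in \cite{orb} is that $V$ is of type $\mathcal{W}(2,4,\dots,n^2+3n)$ for every $n\ge8$. We prove this for every $n\ge1$. The proof uses none of the results just listed, and it reproves the lower bound; its only input from invariant theory is the first and second fundamental theorems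 for $O(n)$. Let
\[
C(V)=\partial V_++\operatorname{span}\{{:}ab{:}\ \mid\ a,b\in V_+\}.
\]

\begin{theorem}\label{thm:main}
Let $n\ge1$. Then $\dim(V_+/C(V))_w=1$ if $w$ is even and $2\le w\le n^2+3n$, and $\dim(V_+/C(V))_w=0$ for all other $w$. Every minimal homogeneous strong generating set of $\mathcal{H}(n)^{O(n)}$ consists of exactly one field in each weight $2,4,\dots,n^2+3n$, and $\{\omega_{0,2m}\mid 0\le 2m\le n^2+3n-2\}$ is such a set. In particular $\mathcal{H}(n)^{O(n)}$ is of type $\mathcal{W}(2,4,\dots,n^2+3n)$.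
\end{theorem}

Sections \ref{sec:C} and \ref{sec:fock} turn the problem into linear algebra in a polynomial ring $A$ with one variable $q_{ab}$ for each $\omega_{a,b}$. Section \ref{sec:rankone} computes the corrections by hand for $n=1$. For general $n$ the correction arises from $n$ successive reductions of a determinant, and a direct expansion is unwieldy. We pass to the dual side: Section \ref{sec:Phi} finds the generating function of the linear functionals that read off the correction, Section \ref{sec:det} proves the determinant identity needed to evaluate them on minors, and Section \ref{sec:gram} shows that the value is not zero. Section \ref{sec:sharp} describes all homogeneous strong generating sets and gives the constant in the lowest relation in closed form (Theorem \ref{thm:sharp}).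

\section{Strong generators and the space $V_+/C(V)$}\label{sec:C}

We identify a field with its state and write $a(z)=\sum_k a_{(k)}z^{-k-1}$. Then ${:}ab{:}=a_{(-1)}b$ and $\operatorname{wt}(a_{(k)}b)=\operatorname{wt}a+\operatorname{wt}b-k-1$. We use the standard identities
\begin{equation}\label{eq:basic}
(\partial a)_{(k)}=[\partial,a_{(k)}]=-k\,a_{(k-1)},\qquad \partial1=0,\qquad a_{(-k-1)}1=\tfrac1{k!}\partial^ka\quad(k\ge0),
\end{equation}
and Borcherds' identity, which for $l\ge1$ reads
\begin{equation}\label{eq:borcherds}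
(s_{(-l)}a')_{(-k)}b=\sum_{j\ge0}\binom{l+j-1}{j}\Big[s_{(-l-j)}a'_{(-k+j)}b-(-1)^{l}a'_{(-l-k-j)}s_{(j)}b\Big].
\end{equation}
The sum is finite because weights are bounded below. By \eqref{eq:basic}, $(\partial^ka)_{(-1)}=k!\,a_{(-k-1)}$. Hence $C(V)$ contains all $a_{(-k)}b$ with $a,b\in V_+$ and $k\ge1$, and the normally ordered monomials in a set $\mathcal{S}$ are, up to nonzero scalars, the elements $s^1_{(-k_1)}\cdots s^r_{(-k_r)}1$ with $s^i\in\mathcal{S}$ and $k_i\ge1$.

In a graded commutative ring $R$ with $R_0=\mathbb{C}$, homogeneous elements generate if and only if they span $R_+/R_+^2$. The normally ordered product is not associative, so a product ${:}ab{:}$ of two monomials is not a monomial, and the analogous statement needs \eqref{eq:borcherds}. The proof uses only that $V$ is graded by weights $w\ge0$ with $V_0=\mathbb{C}1$.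

\begin{lemma}\label{lem:C}
Let $\mathcal{S}\subset V_+$ be a set of homogeneous elements.
\begin{enumerate}
\item[(a)] If the image of $\mathcal{S}$ spans $V_+/C(V)$, then $C(V)=K$, where $K=\partial V_++\sum_{s\in\mathcal{S},\,k\ge1}s_{(-k)}V_+$.
\item[(b)] $\mathcal{S}$ strongly generates $V$ if and only if its image spans $V_+/C(V)$.
\end{enumerate}
Consequently the minimal homogeneous strong generating sets of $V$ are exactly the lifts of homogeneous bases of $V_+/C(V)$.
\end{lemma}

\begin{proof}
(a) We have $K\subseteq C(V)$, and both spaces are graded. We show $C(V)_w\subseteq K$ by induction on $w$. Assume this in weights below $w$; then $V_m=\operatorname{span}(\mathcal{S})_m+K_m$ for $0<m<w$. It suffices to show that $a_{(-k)}b\in K$ whenever $a,b\in V_+$ are homogeneous, $k\ge1$ and $a_{(-k)}b$ has weight $w$. We use a second induction, on $\operatorname{wt}a$. Since $\operatorname{wt}a<w$, we may assume that $a$ has one of three forms.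

If $a\in\mathcal{S}$, then $a_{(-k)}b\in K$ by definition. If $a=\partial a'$ with $a'\in V_+$, then $a_{(-k)}b=k\,a'_{(-k-1)}b\in K$ by the second induction. If $a=s_{(-l)}a'$ with $s\in\mathcal{S}$, $l\ge1$ and $a'\in V_+$ homogeneous, then $\operatorname{wt}a'<\operatorname{wt}a$ and we apply \eqref{eq:borcherds}. A term $s_{(-l-j)}a'_{(-k+j)}b$ lies in $K$ if $a'_{(-k+j)}b\in V_+$. Otherwise $a'_{(-k+j)}b$ is a scalar; if it is not zero, its weight is $0$, so $j=\operatorname{wt}a'+\operatorname{wt}b+k-1\ge1$ and $s_{(-l-j)}1\in\partial V_+$. A term $a'_{(-l-k-j)}s_{(j)}b$ lies in $K$ by the second induction if $s_{(j)}b\in V_+$. Otherwise $s_{(j)}b$ is a scalar, and $a'_{(-l-k-j)}1\in\partial V_+$ because $l+k+j\ge2$.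

(b) Suppose that $\mathcal{S}$ strongly generates $V$. Monomials with at least two factors lie in $C(V)$, and so do the $\partial^ks$ with $k\ge1$. Hence $V_+=\operatorname{span}(\mathcal{S})+C(V)$. Conversely, suppose that the image of $\mathcal{S}$ spans, and let $V'$ be the span of the monomials in $\mathcal{S}$. It is stable under each $s_{(-k)}$, $k\ge1$, and under $\partial$ by \eqref{eq:basic}. By (a), an element of $V_w$, $w>0$, is a sum of elements of $\operatorname{span}(\mathcal{S})$, of $\partial V_{w-1}$, and of elements $s_{(-k)}b$ with $\operatorname{wt}b<w$. Induction on $w$ gives $V_w\subseteq V'$.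

For the last statement, an element of weight $0$ is a scalar and is redundant, so a minimal set lies in $V_+$; now apply (b).
\end{proof}

\section{Reduction to a polynomial ring}\label{sec:fock}

\subsection*{The Fock space} The operator product expansion says $[\alpha^i_{(k)},\alpha^j_{(m)}]=k\,\delta_{i,j}\delta_{k+m,0}$, and $\mathcal{H}(n)$ is the polynomial ring in the modes $\alpha^i_{(k)}$, $k<0$, applied to the vacuum. We normalize the variables so that $\partial$ shifts them:
\[
\mathcal{H}(n)=\mathbb{C}[x^i_a\mid a\ge0,\ 1\le i\le n],\qquad x^i_a=\partial^a\alpha^i=a!\,\alpha^i_{(-a-1)}1,\qquad \operatorname{wt}x^i_a=a+1 .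
\]
Then $\partial$ is the derivation $x^i_a\mapsto x^i_{a+1}$, the mode $\alpha^i_{(-a-1)}$ is multiplication by $x^i_a/a!$, the mode $\alpha^i_{(0)}$ is zero, and $\alpha^i_{(c+1)}=(c+1)!\,\partial/\partial x^i_c$. Put
\[
Q_{ab}=\sum_ix^i_ax^i_b=\omega_{a,b},\qquad E_{d,c}=\sum_ix^i_d\,\frac{\partial}{\partial x^i_c}.
\]
The next lemma measures the difference between the normally ordered product with $Q_{ab}$ and the product in the polynomial ring.

\begin{lemma}\label{lem:T}
For $X\in V$ we have $(Q_{ab})_{(-1)}X=Q_{ab}X+T_{ab}X$, where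
\[
T_{ab}=\sum_{c\ge0}\tau_{ab,c}\,E_{a+b+c+2,\,c},\qquad \tau_{ab,c}=\frac{(-1)^a}{a+c+2}+\frac{(-1)^b}{b+c+2}.
\]
\end{lemma}

\begin{proof}
Differentiating $\alpha^i(z)=\sum_kx^i_kz^k/k!+\sum_c(c+1)!\,z^{-c-2}\,\partial/\partial x^i_c$ gives
\[
\partial^a\alpha^i(z)=\sum_{k\ge0}x^i_{a+k}\frac{z^k}{k!}+\sum_{c\ge0}(-1)^a(a+c+1)!\,z^{-a-c-2}\frac{\partial}{\partial x^i_c},
\]
a creation part plus an annihilation part. The field $Q_{ab}(z)$ is the sum over $i$ of the products $\partial^a\alpha^i(z)\,\partial^b\alpha^i(z)$ with all creation operators placed to the left, and $(Q_{ab})_{(-1)}$ is its coefficient of $z^0$. Two creation parts give $Q_{ab}$. Two annihilation parts give only negative powers of $z$. Annihilation from the first factor and creation from the second, with $k=a+c+2$, give $(-1)^a\frac{(a+c+1)!}{(a+c+2)!}\,x^i_{a+b+c+2}\,\partial/\partial x^i_c$. The remaining case is the same with $a$ and $b$ exchanged.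
\end{proof}

\subsection*{Invariant theory} We take $O(n)=O(n,\mathbb{C})$; the compact group $O(n,\mathbb{R})$ is Zariski dense in it and has the same invariants. The group acts on the polynomial ring by ring automorphisms, and by the standard representation on each vector $x_a=(x^1_a,\dots,x^n_a)$. Let
\[
A=\mathbb{C}[q_{ab}\mid a,b\ge0],\quad q_{ab}=q_{ba},\quad \operatorname{wt}q_{ab}=a+b+2,\qquad \pi\colon A\to V,\quad q_{ab}\mapsto Q_{ab}.
\]
Weyl's first fundamental theorem for $O(n)$ states that $\pi$ is surjective, and the second states that $\mathcal{I}=\ker\pi$ is generated by the $(n+1)\times(n+1)$ minors of the matrix $(q_{ab})$ \cite{weyl}. (Each polynomial involves finitely many variables, so the statements for finitely many vectors imply those for infinitely many.) Surjectivity is where the full group $O(n)$ is needed: $\det(x^i_a)_{0\le a<n,\,1\le i\le n}$ is invariant under $SO(n)$ and is not in the image of $\pi$, since it changes sign under a reflection. A minor with row set $I$ and column set $I'$ has weight $\sum_{a\in I}(a+1)+\sum_{b\in I'}(b+1)\ge(n+1)(n+2)$.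 Therefore
\begin{equation}\label{eq:Izero}
\mathcal{I}_w=0\qquad\text{for }w<n^2+3n+2 .
\end{equation}

We lift the operators to $A$. Let $\hat E_{d,c}$ be the derivation of $A$ with $\hat E_{d,c}\,q_{ef}=\delta_{ce}q_{df}+\delta_{cf}q_{ed}$, and put
\[
\hat T_{ab}=\sum_{c\ge0}\tau_{ab,c}\hat E_{a+b+c+2,\,c},\qquad\hat\partial=\sum_{c\ge0}\hat E_{c+1,\,c}.
\]
Only finitely many terms act on a given polynomial. Since $E_{d,c}Q_{ef}=\delta_{ce}Q_{df}+\delta_{cf}Q_{ed}$, we have $\pi\hat T_{ab}=T_{ab}\pi$ and $\pi\hat\partial=\partial\pi$. Let $A_+=\bigoplus_{w>0}A_w$ and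
\[
C(A)=\hat\partial A_++\operatorname{span}\{q_{ab}X+\hat T_{ab}X\mid a,b\ge0,\ X\in A_+\}.
\]
The graded subspace $C(A)$ does not depend on $n$. All dependence on $n$ is now in the ideal $\mathcal{I}$.

\begin{lemma}\label{lem:lift}
$\pi(C(A))=C(V)$. Hence $\pi$ induces a graded isomorphism $A_+/(C(A)+\mathcal{I})\cong V_+/C(V)$.
\end{lemma}

\begin{proof}
First, the $Q_{ab}$ span $V_+/C(V)$. Indeed, $V_+$ is spanned by the products of $d\ge1$ elements $Q$, and for $d\ge2$ such a product is $Q_{ab}X=(Q_{ab})_{(-1)}X-T_{ab}X$, where the first term lies in $C(V)$ and $T_{ab}X$ is a combination of products of $d-1$ elements $Q$. Induction on $d$ gives the claim. Lemma \ref{lem:C}(a) now shows $C(V)=\partial V_++\sum_{a,b,\,k\ge1}(Q_{ab})_{(-k)}V_+$. Since $(k-1)!\,(Q_{ab})_{(-k)}=(\partial^{k-1}Q_{ab})_{(-1)}$ and $\partial^{k-1}Q_{ab}$ is a combination of $Q$'s, the terms with $k=1$ suffice. By Lemma \ref{lem:T} the resulting space is $\pi(C(A))$. The map $\pi\colon A_+\to V_+$ is surjective with kernel $\mathcal{I}$, which gives the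 isomorphism.
\end{proof}

From now on $\equiv$ denotes congruence modulo $C(A)$. There are two reduction rules:
\begin{equation}\label{eq:rules}
q_{ab}X\equiv-\hat T_{ab}X\quad(X\in A_+),\qquad\qquad q_{ab}\equiv\tfrac12\big((-1)^a+(-1)^b\big)\,q_{0,a+b}.
\end{equation}
For the second, $\hat\partial q_{ab}=q_{a+1,b}+q_{a,b+1}$ gives $q_{ab}\equiv(-1)^aq_{0,a+b}$; the same holds with $(-1)^b$ by symmetry, and we average. The first rule lowers the degree in the $q$'s by one. Hence $(A_+/C(A))_w$ is zero for $w$ odd and is spanned by $q_{0,w-2}$ for $w$ even. Two questions remain. Is $q_{0,w-2}$ really outside $C(A)$, or can different orders of reduction lead to different multiples of it? And does some element of $\mathcal{I}_w$ reduce to a nonzero multiple of $q_{0,w-2}$?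

\section{Rank one by hand}\label{sec:rankone}

Let $n=1$, so that $O(1)=\{\pm1\}$ and $n^2+3n=4$. The first relation is $q_{00}q_{11}-q_{01}^2$, of weight $6$. We have $\tau_{00,1}=\frac23$, $\tau_{01,0}=\frac12-\frac13=\frac16$ and $\tau_{01,1}=\frac13-\frac14=\frac1{12}$, so
\[
q_{00}q_{11}\equiv-\tfrac43q_{31}\equiv\tfrac43q_{04},\qquad q_{01}^2\equiv-\tfrac16q_{31}-\tfrac1{12}q_{04}\equiv\tfrac1{12}q_{04},
\]
and therefore
\begin{equation}\label{eq:54}
q_{00}q_{11}-q_{01}^2\equiv\tfrac54\,q_{04}.
\end{equation}
In the vertex algebra this is the identity ${:}\omega_{0,0}\omega_{1,1}{:}-{:}\omega_{0,1}\omega_{0,1}{:}=\frac76\omega_{3,1}-\frac1{12}\omega_{0,4}$, which follows from Lemma \ref{lem:T} and $Q_{00}Q_{11}=Q_{01}^2$. Its right side is $-\frac54\omega_{0,4}$ modulo derivatives, so the generator of weight $6$ is redundant.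

The same computation can be done for every product of two variables.

\begin{lemma}\label{lem:quad}
If $w=a+b+c+d+4$ is even, then
\[
q_{ab}q_{cd}\equiv-w\left[\frac{(-1)^{a+d}}{(a+c+2)(b+d+2)}+\frac{(-1)^{a+c}}{(a+d+2)(b+c+2)}\right]q_{0,w-2}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:rules}, $q_{ab}q_{cd}\equiv-\tau_{ab,c}\,q_{a+b+c+2,\,d}-\tau_{ab,d}\,q_{c,\,a+b+d+2}\equiv-\big[(-1)^d\tau_{ab,c}+(-1)^c\tau_{ab,d}\big]q_{0,w-2}$. Since $w$ is even, $(-1)^{b+c}=(-1)^{a+d}$ and $(-1)^{b+d}=(-1)^{a+c}$, so the bracket equals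
\[
(-1)^{a+d}\Big[\frac1{a+c+2}+\frac1{b+d+2}\Big]+(-1)^{a+c}\Big[\frac1{a+d+2}+\frac1{b+c+2}\Big].
\]
In each inner bracket the two denominators add up to $w$.
\end{proof}

This answers the second question for $n=1$ in every weight.

\begin{example}\label{ex:rankone}
Let $b\ge1$ and $w=2b+4$. Lemma \ref{lem:quad} gives $q_{00}q_{bb}\equiv-w\frac{2(-1)^b}{(b+2)^2}\,q_{0,w-2}$ and $q_{0b}^2\equiv-w\big[\frac{(-1)^b}{4b+4}+\frac1{(b+2)^2}\big]q_{0,w-2}$. Hence $q_{00}q_{bb}-q_{0b}^2\equiv\gamma_b\,q_{0,w-2}$ with
\[
\gamma_b=\frac{w\,b^2}{(4b+4)(b+2)^2}\quad(b\text{ even}),\qquad \gamma_b=\frac{-w\,(b^2-8b-8)}{(4b+4)(b+2)^2}\quad(b\text{ odd}).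
\]
The roots $4\pm2\sqrt6$ of $b^2-8b-8$ are not integers, so $\gamma_b\ne0$ for all $b\ge1$. For $n=1$, the field $\omega_{0,w-2}$ thus lies in $C(V)$ for every even $w\ge6$.
\end{example}

Two features of Lemma \ref{lem:quad} point to the general case. The coefficient is symmetric under $(a,b)\leftrightarrow(c,d)$, so both orders of reduction agree. And it is $w$ times a sum of products of numbers $\pm1/(a+c+2)$, which is the form of the derivative at $t=1$ of a sum of products of monomials $\pm t^{a+c+2}/(a+c+2)$.

\section{The functional $\Phi$}\label{sec:Phi}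

To answer the first question we need a linear functional on $A_w$ that vanishes on $C(A)_w$ and not on $q_{0,w-2}$. Such a functional also computes the result of any reduction without carrying it out. We describe functionals on $A$ by their generating functions.

\subsection*{Generating functions} Let $U=(U_{ab})_{a,b\ge0}$ be a symmetric matrix of indeterminates, and put
\[
u=\tfrac12\sum_{a,b}U_{ab}\,q_{ab},\qquad D_{ab}=(1+\delta_{ab})\frac{\partial}{\partial U_{ab}},
\]
so that $D_{ab}U_{cd}=\delta_{ac}\delta_{bd}+\delta_{ad}\delta_{bc}$ and $D_{ab}u=q_{ab}$. A \emph{series} is an arbitrary infinite sum of monomials in the $U_{ab}$ with coefficients in $\mathbb{C}[t]$ or in $A$. Series form a ring, because a monomial has finitely many factorizations. In every infinite index sum below, the summation index is an index of an entry of $U$ that occurs in the term. A monomial involves finitely many indices, so only finitely many terms contribute to it, and the usual matrix manipulations are valid. A series $f$ is determined by the values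 $P(D)f|_{U=0}$, where $P\in A$ and $P(D)$ is obtained by substituting $D_{ab}$ for $q_{ab}$.

Define the matrix $H=H_t$ and the series $g$ by
\[
H_{ab}=\int_0^ts^a(-s)^b\,s\,ds=\frac{(-1)^b\,t^{a+b+2}}{a+b+2},\qquad g=\log\det(1+HU):=\sum_{m\ge1}\frac{(-1)^{m-1}}m\operatorname{tr}(HU)^m .
\]
To see where $g$ comes from, let $e_{ab}$ be the matrix units, so that $D_{ab}U=e_{ab}+e_{ba}$. Then
\begin{equation}\label{eq:lowterms}
\begin{aligned}
D_{ab}\operatorname{tr}(HU)&=H_{ab}+H_{ba},\\
D_{ab}D_{cd}\big({-\tfrac12}\operatorname{tr}(HU)^2\big)&=-\big(H_{ca}H_{bd}+H_{db}H_{ac}+H_{da}H_{bc}+H_{cb}H_{ad}\big).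
\end{aligned}
\end{equation}
The $t$-derivatives of the right sides at $t=1$ are twice the coefficients of $q_{0,w-2}$ in the second rule \eqref{eq:rules} and in Lemma \ref{lem:quad}. So the first two terms of the generating function that we seek are $\partial_t\big(\operatorname{tr}(HU)-\frac12\operatorname{tr}(HU)^2\big)$, and $\partial_tg$ is the natural continuation. We define the linear map
\[
\Phi\colon A\to\mathbb{C}[t],\qquad\Phi(P)=P(D)\,\partial_tg\,\big|_{U=0}.
\]
We apply $\Phi$ to series with coefficients in $A$ coefficient by coefficient; it then commutes with the $D_{ab}$ and with multiplication by the $U_{ab}$. Since $P(D)e^u=P\,e^u$, we get $\Phi(e^u)=\partial_tg$. In a term $H_{a_1b_1}U_{b_1a_2}H_{a_2b_2}\cdots U_{b_ma_1}$ of $\operatorname{tr}(HU)^m$ each index $a$ contributes $t^{a+1}$, so $\Phi(A_w)\subseteq\mathbb{C}t^{w-1}$. We write $\Phi|_{A_w}=\varphi_w\,t^{w-1}$ with $\varphi_w\colon A_w\to\mathbb{C}$ linear. By \eqref{eq:lowterms},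
\begin{equation}\label{eq:linear}
\varphi_{a+b+2}(q_{ab})=(-1)^a+(-1)^b .
\end{equation}

\begin{proposition}\label{prop:vanish}
$\Phi$ vanishes on $C(A)$.
\end{proposition}

\begin{proof}
The point is that $\partial_tH$ has rank one, so that the first derivatives of $\partial_tg$ factor. Let $v_a=t^a$ and $\tilde v_b=(-t)^b$; then $\partial_tH=t\,v\tilde v^T$. Let $G=(1+HU)^{-1}H=H(1+UH)^{-1}$, where the inverses are geometric series. By cyclicity of the trace, $D_{ab}g=\operatorname{tr}\big(G(e_{ab}+e_{ba})\big)=G_{ab}+G_{ba}$. Moreover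
\[
\partial_tG=(1-GU)(\partial_tH)(1+UH)^{-1}=(1+HU)^{-1}(\partial_tH)(1+UH)^{-1}=t\,\xi\eta^T,
\]
with $\xi=(1+HU)^{-1}v$ and $\eta=(1+H^TU)^{-1}\tilde v$; here $\eta^T=\tilde v^T(1+UH)^{-1}$ because $U$ is symmetric. Hence
\begin{equation}\label{eq:first}
\Phi(q_{ab}e^u)=D_{ab}\partial_tg=t(\xi_a\eta_b+\xi_b\eta_a).
\end{equation}
Put $\lambda=U\eta$ and $\mu=U\xi$. Then $\xi=v-H\mu$ and $\eta=\tilde v-H^T\lambda$, that is,
\begin{equation}\label{eq:xieta}
\xi_a=t^a-\sum_d\frac{(-1)^d\,t^{a+d+2}}{a+d+2}\,\mu_d,\qquad\eta_b=(-t)^b-\sum_c\frac{(-1)^b\,t^{b+c+2}}{b+c+2}\,\lambda_c .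
\end{equation}
Since $\hat E_{d,c}$ is a derivation and $\hat E_{d,c}u=\sum_fU_{cf}q_{df}$, equation \eqref{eq:first} gives
\begin{equation}\label{eq:E}
\Phi(\hat E_{d,c}e^u)=\sum_fU_{cf}\,t(\xi_d\eta_f+\xi_f\eta_d)=t(\lambda_c\xi_d+\mu_c\eta_d).
\end{equation}
The coefficients of the nonconstant monomials in $e^u$ are nonzero multiples of the monomials that span $A_+$. So it suffices to show that $\Phi\big((q_{ab}+\hat T_{ab})e^u\big)$ and $\Phi(\hat\partial e^u)$ are constant in $U$.

\emph{The elements $q_{ab}X+\hat T_{ab}X$.} By \eqref{eq:first} and \eqref{eq:E},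
\[
t^{-1}\Phi\big((q_{ab}+\hat T_{ab})e^u\big)=\xi_a\eta_b+\xi_b\eta_a+\sum_c\tau_{ab,c}\big(\lambda_c\,\xi_{a+b+c+2}+\mu_c\,\eta_{a+b+c+2}\big).
\]
Substituting \eqref{eq:xieta} expresses the right side through $1$, $\lambda_c$, $\mu_c$ and $\lambda_c\mu_d$. The term without $\lambda,\mu$ is the constant $((-1)^a+(-1)^b)t^{a+b}$. The coefficients of $\lambda_c$ and of $\mu_c$ are
\begin{gather*}
t^{a+b+c+2}\Big[-\frac{(-1)^b}{b+c+2}-\frac{(-1)^a}{a+c+2}+\tau_{ab,c}\Big]=0,\\
(-1)^ct^{a+b+c+2}\Big[-\frac{(-1)^b}{a+c+2}-\frac{(-1)^a}{b+c+2}+(-1)^{a+b}\tau_{ab,c}\Big]=0 .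
\end{gather*}
With $w=a+b+c+d+4$, the coefficient of $\lambda_c\mu_d$ is $(-1)^dt^w$ times
\[
\frac{(-1)^b}{(a+d+2)(b+c+2)}+\frac{(-1)^a}{(b+d+2)(a+c+2)}-\frac{\tau_{ab,c}+(-1)^{a+b}\tau_{ab,d}}{w}.
\]
The last numerator is $(-1)^b\big[\frac1{a+d+2}+\frac1{b+c+2}\big]+(-1)^a\big[\frac1{b+d+2}+\frac1{a+c+2}\big]$, and in each bracket the denominators add up to $w$. So this coefficient is zero as well.

\emph{The elements $\hat\partial X$.} By \eqref{eq:E}, $t^{-1}\Phi(\hat\partial e^u)=\sum_c(\lambda_c\xi_{c+1}+\mu_c\eta_{c+1})$. After substituting \eqref{eq:xieta}, the coefficient of $\lambda_c\mu_d$ is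
\[
-\frac{(-1)^d\,t^{c+d+3}}{c+d+3}-\frac{(-1)^{d+1}\,t^{c+d+3}}{c+d+3}=0 .
\]
The remaining terms are $\sum_c\big(\lambda_ct^{c+1}+\mu_c(-t)^{c+1}\big)=t(v^T\lambda-\tilde v^T\mu)$. This vanishes, because
\[
v^T\lambda=\eta^TUv=\tilde v^T(1+UH)^{-1}Uv=\tilde v^TU(1+HU)^{-1}v=\tilde v^T\mu.\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:dim}
For $w$ odd, $(A_+/C(A))_w=0$ and $(V_+/C(V))_w=0$. For $w\ge2$ even, $(A_+/C(A))_w$ is one-dimensional,
\[
P\equiv\tfrac12\varphi_w(P)\,q_{0,w-2}\qquad(P\in A_w),
\]
and $(V_+/C(V))_w$ is one-dimensional, spanned by the class of $\omega_{0,w-2}$, if $\varphi_w(\mathcal{I}_w)=0$, and is zero otherwise.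
\end{corollary}

\begin{proof}
We saw after \eqref{eq:rules} that $(A_+/C(A))_w$ is zero for $w$ odd, and that for $w$ even every $P\in A_w$ satisfies $P\equiv\gamma\,q_{0,w-2}$ for some $\gamma\in\mathbb{C}$. Apply $\varphi_w$: it vanishes on $C(A)_w$, and $\varphi_w(q_{0,w-2})=2$ by \eqref{eq:linear}. So $\gamma=\frac12\varphi_w(P)$ and $q_{0,w-2}\notin C(A)$. The statements about $V$ follow from Lemma \ref{lem:lift}.
\end{proof}

\section{A determinant identity}\label{sec:det}

It remains to evaluate $\varphi_w$ on $\mathcal{I}_w$. On a principal minor of size $r$, this means applying the differential operator $\det(D_{ab})$ to $\log\det(1+HU)$, where $U$ is symmetric but $H$ is not. Here $\operatorname{adj}(H)$ denotes the adjugate matrix, $\operatorname{adj}(H)H=\det H\cdot1$.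

\begin{proposition}\label{prop:det}
Let $r\ge2$, let $H$ be an $r\times r$ matrix over a commutative $\mathbb{Q}$-algebra, let $U$ be a symmetric $r\times r$ matrix of indeterminates, and let $D_{ab}$ be as in Section \ref{sec:Phi}. Then
\[
F(H):=\det(D_{ab})\log\det(1+HU)\big|_{U=0}=(r-1)!\,\big[(r+2)\det H-\operatorname{tr}(\operatorname{adj}(H)H^T)\big].
\]
\end{proposition}

For $r=2$ the second formula in \eqref{eq:lowterms} gives $F(H)=-4H_{12}H_{21}+2H_{11}H_{22}+H_{12}^2+H_{21}^2$, and this agrees with $4\det H-(2H_{11}H_{22}-H_{12}^2-H_{21}^2)$. For general $r$, we use an exterior algebra to replace the operator $\det(D_{ab})$ by evaluation at a matrix that factors through a space of dimension two. The problem then concerns $2\times2$ matrices and has an $SL_2$ symmetry.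

\begin{proof}
Only the term of degree $r$ in $U$ contributes to $F(H)$, so both sides are polynomials over $\mathbb{Q}$ in the entries of $H$, and we may take $H$ complex.

\emph{Step 1: reduction to size two.} Let $\Lambda$ be the exterior algebra on generators $\theta_1,\dots,\theta_r,\psi_1,\dots,\psi_r$. Elements of even degree are central. Let $\int$ denote the coefficient of the top-degree element $\prod_a\theta_a\psi_a$. For a permutation $\sigma$ we have $\prod_a\theta_a\psi_{\sigma(a)}=\operatorname{sgn}(\sigma)\prod_a\theta_a\psi_a$, so for any matrix $M$ with commuting entries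
\begin{equation}\label{eq:berezin}
\int\exp\Big(\sum_{a,b}\theta_a\psi_bM_{ab}\Big)=\int\frac1{r!}\Big(\sum_{a,b}\theta_a\psi_bM_{ab}\Big)^r=\det M .
\end{equation}
Take $M=(D_{ab})$. The operator $\sum\theta_a\psi_bD_{ab}$ is the derivative in the direction of the symmetric matrix $N$ with $N_{cd}=\theta_c\psi_d+\theta_d\psi_c$, whose entries are even and nilpotent. By Taylor's formula, its exponential followed by $U=0$ is evaluation at $U=N$. Therefore
\[
F(H)=\int\log\det(1+HN)=\int\frac{(-1)^{r-1}}r\operatorname{tr}(HN)^r ,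
\]
since $\operatorname{tr}(HN)^m$ has degree $2m$ in $\Lambda$. Let $B=(\theta,\psi)$ be the $r\times2$ matrix with columns $\theta,\psi$, and let $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Then $N=\theta\psi^T-\psi\theta^T=BJB^T$. For matrices $X_1,X_2$ with odd entries, $\operatorname{tr}(X_1X_2)=-\operatorname{tr}(X_2X_1)$. Taking $X_1=HB(JB^THB)^{r-1}$ and $X_2=JB^T$ gives $\operatorname{tr}(HN)^r=-\operatorname{tr}(JB^THB)^r$. Hence
\[
F(H)=\frac1r\int\operatorname{tr}Z^r,\qquad Z:=-JB^THB=\begin{pmatrix}\theta^TH^T\psi&-\psi^TH\psi\\ \theta^TH\theta&\theta^TH\psi\end{pmatrix},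
\]
where we used $-\psi^TH\theta=\theta^TH^T\psi$. The entries of $Z$ are even and commute.

\emph{Step 2: the generating polynomial.} The integrals of all monomials of degree $r$ in the entries of $Z$ are collected in $h(Y)=\int e^{\operatorname{tr}(YZ)}$, a homogeneous polynomial of degree $r$ in the entries $y_{ij}$ of a complex $2\times2$ matrix $Y$. For $\gamma\in SL_2(\mathbb{C})$, the substitution $B\mapsto B\gamma$ is an automorphism of $\Lambda$ that multiplies each $\theta_a\psi_a$ by $\det\gamma=1$, so it preserves $\int$. It sends $Z$ to $(J\gamma^TJ^{-1})Z\gamma=\gamma^{-1}Z\gamma$, because $\gamma J\gamma^T=J$. Thus $h(Y)=h(\gamma Y\gamma^{-1})$. For $Y=\operatorname{diag}(\zeta_1,\zeta_2)$ we have $\operatorname{tr}(YZ)=\theta^T(\zeta_1H^T+\zeta_2H)\psi$, and \eqref{eq:berezin} gives $h(Y)=\det(\zeta_1H^T+\zeta_2H)$. Transposition shows that this polynomial is symmetric in $\zeta_1,\zeta_2$, so it equals $\sum_kh_k(\zeta_1+\zeta_2)^{r-2k}(\zeta_1\zeta_2)^k$ for some constants $h_k$. Therefore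
\[
h(Y)=\sum_kh_k\,(\operatorname{tr}Y)^{r-2k}(\det Y)^k,
\]
first for diagonalizable $Y$ and then for all $Y$ by density. Comparing the coefficients of $\zeta_2^r$ and of $\zeta_1\zeta_2^{r-1}$ gives
\begin{equation}\label{eq:h01}
h_0=\det H,\qquad rh_0+h_1=\tfrac{d}{ds}\det(H+sH^T)\big|_{s=0}=\operatorname{tr}(\operatorname{adj}(H)H^T).
\end{equation}

\emph{Step 3: extracting the trace.} For a polynomial $f$ in the $y_{ij}$ let $f(\partial)$ be obtained by substituting $\partial_{ij}=\partial/\partial y_{ij}$, and let $p_m(Y)=\operatorname{tr}Y^m$. Since $\partial_{ij}e^{\operatorname{tr}(YZ)}=Z_{ji}\,e^{\operatorname{tr}(YZ)}$ and $p_r(Z^T)=p_r(Z)$, we have $F(H)=\frac1rp_r(\partial)h$. For homogeneous $f,h$ of equal degree, $f(\partial)h=h(\partial)f$, as both are $\sum_\nu\nu!\,f_\nu h_\nu$ in terms of the coefficients of the monomials $y^\nu$. So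
\[
F(H)=\sum_kh_k\ell_k,\qquad\ell_k=\tfrac1r\operatorname{tr}(\partial)^{r-2k}\det(\partial)^kp_r,
\]
with $\operatorname{tr}(\partial)=\partial_{11}+\partial_{22}$ and $\det(\partial)=\partial_{11}\partial_{22}-\partial_{12}\partial_{21}$. The operator $\operatorname{tr}(\partial)$ is the derivative in the direction of the identity matrix, so $\operatorname{tr}(\partial)^mf=\frac{d^m}{d\varepsilon^m}f(\varepsilon1)$ for $f$ homogeneous of degree $m$. In particular $\ell_0=\frac1r\frac{d^r}{d\varepsilon^r}(2\varepsilon^r)=2(r-1)!$.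

For $k\ge1$ we use $\sum_{m\ge1}\frac{s^m}mp_m(Y)=-\log\delta$, where $\delta=\det W$ and $W=1-sY$. In the entries $w_{ij}$ of $W$,
\begin{align*}
\det(\partial_W)(-\log\delta)&=\Big({-\frac1\delta}+\frac{w_{11}w_{22}}{\delta^2}\Big)-\Big(\frac1\delta+\frac{w_{12}w_{21}}{\delta^2}\Big)=-\frac1\delta,\\
\det(\partial_W)\,\delta^{-1}&=\Big({-\frac1{\delta^2}}+\frac{2w_{11}w_{22}}{\delta^3}\Big)-\Big(\frac1{\delta^2}+\frac{2w_{12}w_{21}}{\delta^3}\Big)=0 .
\end{align*}
Since $\det(\partial)=s^2\det(\partial_W)$, we obtain $\sum_m\frac{s^m}m\det(\partial)p_m=-s^2\det(1-sY)^{-1}$ and $\det(\partial)^2p_m=0$. Thus $\ell_k=0$ for $k\ge2$, which is why only $h_0$ and $h_1$ are needed. At $Y=\varepsilon1$, the coefficient of $s^r$ in $-s^2(1-s\varepsilon)^{-2}$ is $-(r-1)\varepsilon^{r-2}$, so $\ell_1=-(r-1)(r-2)!=-(r-1)!$. Finally $F(H)=(r-1)!\,(2h_0-h_1)$, and \eqref{eq:h01} completes the proof.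
\end{proof}

\section{Principal minors and a Gram matrix}\label{sec:gram}

Let $r=n+1\ge2$, and let $I\subset\mathbb{Z}_{\ge0}$ have $r$ elements. The principal minor $\Delta_I=\det(q_{ab})_{a,b\in I}$ lies in $\mathcal{I}_w$ with $w=\sum_{a\in I}(2a+2)$. Let $L_I$ be the real span of the functions $s^a$, $a\in I$, with the inner product $\langle f_1,f_2\rangle=\int_0^1f_1f_2\,s\,ds$. The Gram matrix of this basis is
\[
M_I=\Big(\frac1{a+b+2}\Big)_{a,b\in I},
\]
so $M_I$ is positive definite and $\det M_I>0$. Put $S_I=\operatorname{diag}((-1)^a)_{a\in I}$, let $o_I$ be the number of odd elements of $I$, and let $\kappa_I=\operatorname{tr}(S_IM_I^{-1}S_IM_I)$.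

\begin{proposition}\label{prop:value}
$\varphi_w(\Delta_I)=w\,(r-1)!\,(-1)^{o_I}\det(M_I)\,(r+2-\kappa_I)$.
\end{proposition}

\begin{proof}
We have $\Phi(\Delta_I)=\partial_t\big[\det(D_{ab})_{a,b\in I}\,g|_{U=0}\big]$, and here we may set $U_{ab}=0$ unless $a,b\in I$. Then $g$ involves only $H_I=(H_{ab})_{a,b\in I}$, so $\Phi(\Delta_I)=\partial_tF(H_I)$. With $\Theta=\operatorname{diag}(t^a)_{a\in I}$ we have $H_I=t^2\,\Theta M_IS_I\Theta$. Hence $\det H_I=t^w(-1)^{o_I}\det M_I$ and $H_I^{-1}H_I^T=\Theta^{-1}S_IM_I^{-1}S_IM_I\Theta$, which has trace $\kappa_I$. Proposition \ref{prop:det} gives $F(H_I)=(r-1)!\det(H_I)(r+2-\kappa_I)$, and we differentiate in $t$.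
\end{proof}

So $\varphi_w(\Delta_I)\ne0$ if and only if $\kappa_I\ne r+2$. The number $\kappa_I$ is a rational function of the elements of $I$ that is hard to control directly, but it has a geometric meaning. Let $\rho$ be the involution $(\rho f)(s)=f(-s)$ of $L_I$. Its matrix is $S_I$, the matrix of its adjoint $\rho^*$ is $M_I^{-1}S_IM_I$, and so
\[
\kappa_I=\operatorname{tr}(\rho^*\rho)=\nu_1+\dots+\nu_r,
\]
where $\nu_i>0$ are the eigenvalues of $\rho^*\rho$. If all elements of $I$ have the same parity, then $\rho=\pm1$ and $\kappa_I=r$. In general $\|\rho f\|^2=\int_{-1}^0f(s)^2|s|\,ds$, so $\kappa_I$ is large when $L_I$ contains a function that is small on $[0,1]$ and large on $[-1,0]$. For $f=1-s$, for instance, $\|f\|^2=\frac1{12}$ and $\|\rho f\|^2=\frac{17}{12}$. One large eigenvalue does not by itself bound $\kappa_I-r$ from below, since other eigenvalues are less than $1$; the relation $\rho^2=1$ controls them.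

\begin{lemma}\label{lem:32}
If $\{0,1\}\subseteq I$, then $\kappa_I-r\ge32$, with equality for $I=\{0,1\}$. In particular $r+2-\kappa_I\le-30$.
\end{lemma}

\begin{proof}
Since $\rho^{-1}=\rho$, we have $(\rho^*\rho)^{-1}=\rho\rho^*=\rho(\rho^*\rho)\rho^{-1}$. So the multiset $\{\nu_i\}$ is stable under $\nu\mapsto1/\nu$, and $\kappa_I-r=\frac12\sum_i(\nu_i+\nu_i^{-1}-2)$ is a sum of nonnegative terms. Let $\nu_{\max}=\max_{f\ne0}\|\rho f\|^2/\|f\|^2$ be the largest eigenvalue. If $\nu_{\max}>1$, then $\nu_{\max}$ and $1/\nu_{\max}$ are two distinct eigenvalues, and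
\begin{equation}\label{eq:max}
\kappa_I-r\ \ge\ \nu_{\max}+\nu_{\max}^{-1}-2 .
\end{equation}
For a set $\{0,b\}$ with $b$ odd, inverting the $2\times2$ matrix $M=M_{\{0,b\}}$ gives
\begin{equation}\label{eq:kappa2}
\kappa_{\{0,b\}}=\frac{2(M_{00}M_{bb}+M_{0b}^2)}{M_{00}M_{bb}-M_{0b}^2}.
\end{equation}
For $b=1$ this is $2(\frac18+\frac19)/(\frac18-\frac19)=34$. On $L_{\{0,1\}}$ the two eigenvalues have product $(\det\rho)^2=1$, so they are $\nu_0,\nu_0^{-1}$ with $\nu_0>1$ and $\nu_0+\nu_0^{-1}=34$. The subspace $L_{\{0,1\}}\subseteq L_I$ is stable under $\rho$, so $\nu_{\max}\ge\nu_0$. As $\nu+\nu^{-1}$ increases for $\nu\ge1$, inequality \eqref{eq:max} gives $\kappa_I-r\ge32$.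
\end{proof}

\begin{remark}
Mixed parity alone does not make $\kappa_I$ larger than $r+2$. For $I=\{0,9\}$, formula \eqref{eq:kappa2} gives $\kappa_I=2(\frac1{40}+\frac1{121})/(\frac1{40}-\frac1{121})=\frac{322}{81}<4$. This is the change of sign of $\gamma_b$ between $b=7$ and $b=9$ in Example \ref{ex:rankone}. For $n\ge2$ there is room to keep both $0$ and $1$ in $I$ while a third index raises the weight; for $n=1$ there is not, and we use the example instead.
\end{remark}

\begin{proposition}\label{prop:nonzero}
For every even $w\ge n^2+3n+2$ we have $\varphi_w(\mathcal{I}_w)\ne0$.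
\end{proposition}

\begin{proof}
Write $w=(n+1)(n+2)+2j$ with $j\ge0$, and take $I=\{0,1,\dots,n-1,n+j\}$. Then $\Delta_I$ has weight $n(n+1)+2(n+j+1)=w$. If $n\ge2$, then $\{0,1\}\subseteq I$, and $\varphi_w(\Delta_I)\ne0$ by Proposition \ref{prop:value} and Lemma \ref{lem:32}. If $n=1$, then $I=\{0,b\}$ with $b=1+j$, and $\varphi_w(\Delta_I)=2\gamma_b\ne0$ by Example \ref{ex:rankone} and Corollary \ref{cor:dim}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
We apply Corollary \ref{cor:dim}. For $w$ odd, $(V_+/C(V))_w=0$. For $w$ even with $2\le w\le n^2+3n$, we have $\mathcal{I}_w=0$ by \eqref{eq:Izero}, so $(V_+/C(V))_w$ is one-dimensional and spanned by the class of $\omega_{0,w-2}$. For $w$ even with $w\ge n^2+3n+2$, it is zero by Proposition \ref{prop:nonzero}. Lemma \ref{lem:C} gives the statements about strong generating sets.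
\end{proof}

The second fundamental theorem enters this proof only through \eqref{eq:Izero}, that is, in the lower bound. The vanishing in high weight uses only that the minors belong to $\mathcal{I}$.

\section{All generating sets, and the constant in the lowest relation}\label{sec:sharp}

The functional $\varphi_w$ decides which fields may serve as generators, and Proposition \ref{prop:value} becomes fully explicit for $I=\{0,1,\dots,n\}$.

\begin{theorem}\label{thm:sharp}
Let $n\ge1$.
\begin{enumerate}
\item[(1)] A set of homogeneous elements of $V_+$ strongly generates $\mathcal{H}(n)^{O(n)}$ if and only if for each even $w$ with $2\le w\le n^2+3n$ it contains some $f=\pi(P)$, $P\in A_w$, with $\varphi_w(P)\ne0$. For these $w$, an element $f=\pi(P)$ with $P\in A_w$ is congruent to $\frac12\varphi_w(P)\,\omega_{0,w-2}$ modulo $C(V)$. A strong generating set of this kind is minimal if and only if it has exactly one element in each of these weights and none in other weights.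
\item[(2)] The relation of lowest weight $n^2+3n+2$ satisfies $\det(q_{ab})_{0\le a,b\le n}\equiv R_n\,q_{0,n^2+3n}$ modulo $C(A)$, where
\begin{gather*}
R_n=\tfrac12(n+1)(n+2)\,n!\,(-1)^{\lfloor(n+1)/2\rfloor}\,\frac{\prod_{0\le a<b\le n}(b-a)^2}{\prod_{a,b=0}^n(a+b+2)}\,\big(n+3-\kappa_n\big),\\
\kappa_n=\sum_{a,b=0}^n\frac{\beta_a\beta_b}{(a+b+2)^2},\qquad\beta_a=\frac{(n+a+2)!}{a!\,(a+1)!\,(n-a)!}.
\end{gather*}
Moreover $n+3-\kappa_n\le-30$, with equality for $n=1$. So $R_n\ne0$, and $R_n$ has sign $(-1)^{\lfloor(n+1)/2\rfloor+1}$.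
\end{enumerate}
\end{theorem}

\begin{proof}
(1) For these $w$ the map $\pi\colon A_w\to V_w$ is bijective by \eqref{eq:Izero}, so $P$ is determined by $f$. The congruence follows from Corollary \ref{cor:dim} and Lemma \ref{lem:lift}. By Theorem \ref{thm:main}, a homogeneous set spans $V_+/C(V)$ if and only if it contains an element with nonzero class in each of these weights. Lemma \ref{lem:C} gives the first and the last statement.

(2) Let $I=\{0,\dots,n\}$, $M=M_I$ and $w=(n+1)(n+2)$. By Corollary \ref{cor:dim}, $R_n=\frac12\varphi_w(\Delta_I)$, and we apply Proposition \ref{prop:value} with $r=n+1$ and $o_I=\lfloor(n+1)/2\rfloor$. Cauchy's determinant formula states that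
\[
\det\Big(\frac1{y_a+z_b}\Big)=\frac{\prod_{a<b}(y_b-y_a)(z_b-z_a)}{\prod_{a,b}(y_a+z_b)} .
\]
With $y_a=z_a=a+1$ it gives the stated product for $\det M$. The submatrix of $M$ without row $a$ and column $b$ is again of Cauchy type. Dividing its determinant by $\det M$, we obtain from the cofactor formula and the symmetry of $M$
\[
(M^{-1})_{ab}=\frac{(-1)^{a+b}}{a+b+2}\cdot\frac{\prod_{k=0}^n(a+k+2)}{\prod_{k\ne a}|a-k|}\cdot\frac{\prod_{k=0}^n(b+k+2)}{\prod_{k\ne b}|b-k|}=(-1)^{a+b}\frac{\beta_a\beta_b}{a+b+2},
\]
because $\prod_k(a+k+2)=(n+a+2)!/(a+1)!$ and $\prod_{k\ne a}|a-k|=a!\,(n-a)!$. Hence $\kappa_I=\sum_{a,b}(-1)^{a+b}(M^{-1})_{ab}M_{ab}=\kappa_n$. The inequality and the case of equality are Lemma \ref{lem:32}, and they determine the sign of $R_n$.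
\end{proof}

For $n=1$ we have $\beta_0=6$, $\beta_1=12$ and $\kappa_1=9+8+8+9=34$, so $R_1=\frac12\cdot6\cdot1\cdot(-1)\cdot\frac1{72}\cdot(4-34)=\frac54$. This is the constant found by direct reduction in \eqref{eq:54}.

\begin{thebibliography}{9}

\bibitem{orb}
\emph{$\mathbb{Z}n$ Orbifolds of Vertex Operator Algebras},
\texttt{https://digitalcommons.du.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=2924\&context=etd}

\bibitem{weyl}
Weyl, \emph{The Classical Groups}.

\end{thebibliography}
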